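# Universal Taylor series outside a disc and a polar set

## The complement of one closed disc

For $\zeta\in\mathbb C$ and $r>0$ let $D(\zeta,r)=\{z:|z-\zeta|<r\}$, with closure $\bar D(\zeta,r)$. For a domain $\Omega\subset\mathbb C$ let $H(\Omega)$ be the space of holomorphic functions on $\Omega$ with locally uniform convergence, and write $\Omega^c=\mathbb C\setminus\Omega$. The Riemann sphere is $\hat{\mathbb C}$. For $f$ holomorphic near $\zeta$ put
$$S_N(f,\zeta)(z)=\sum_{n=0}^N\frac{f^{(n)}(\zeta)}{n!}(z-\zeta)^n,\qquad S_Nf=S_N(f,0).$$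

**Definition 1 (universal Taylor series).** A function $f\in H(\Omega)$ has a universal Taylor series about $\zeta\in\Omega$, written $f\in\mathcal U(\Omega,\zeta)$, if for every compact $K\subset\Omega^c$ with $\mathbb C\setminus K$ connected and every polynomial $g$ there is a subsequence $(N_k)$ such that $S_{N_k}(f,\zeta)\to g$ uniformly on $K$.

So the partial sums converge to $f$ near $\zeta$, while on the part of the plane where $f$ is not defined they come close to everything. In these notes $\Omega=\mathbb C\setminus K$ with $K$ compact and $\Omega$ connected. Then $K$ itself is an admissible compact set, and it contains all the others. Hence $f\in\mathcal U(\Omega,0)$ if and only if for every polynomial $g$ some subsequence $S_{N_k}f$ tends to $g$ uniformly on $K$.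

**Example.** Let $w\ne0$ and $F_w(z)=\frac1{w-z}$. Then
$$S_NF_w(z)=\frac1{w^{N+1}}\sum_{n=0}^Nw^{N-n}z^n=\frac{1-(z/w)^{N+1}}{w-z}\qquad(z\ne w).\tag{1}$$
If $|z|<|w|$ the sums converge to $F_w(z)$, and if $|z|>|w|$ their moduli tend to $\infty$. So $F_w$ is not universal for the complement of any disc $\bar D(\xi,r)\ni w$ with $0\notin\bar D(\xi,r)$: look at a point $z$ of the disc with $|z|\neq|w|$. We will not write down universal functions. We will obtain them from Baire's theorem, and the functions $F_w$ will serve as test functions.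

**Definition 2 (Cauchy transform).** For a finite complex measure $\lambda$ with compact support, $\hat\lambda(w)=\int\frac{d\lambda(z)}{w-z}$. It is holomorphic off the support, vanishes at $\infty$, and for $|w|$ large
$$\hat\lambda(w)=\sum_{n\ge0}w^{-n-1}\int z^n\,d\lambda(z).\tag{2}$$

For instance, the unit mass at $x$ has transform $\frac1{w-x}$. Normalized arc length on $|z|=\rho$ has transform $\frac1w$ for $|w|>\rho$ and $0$ for $|w|<\rho$ (expand in a geometric series and integrate). By (2), if $\hat\lambda=0$ near $\infty$ then $\int g\,d\lambda=0$ for every polynomial $g$.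

Fix now $\xi\in\mathbb C$ and $0<r<|\xi|$, and put
$$\Delta=\bar D(\xi,r),\qquad \tau=|\xi|+r=\max_\Delta|z|,\qquad R=\sqrt{|\xi|^2-r^2},$$
$$X=\{f\in H(\hat{\mathbb C}\setminus\Delta):f(\infty)=0\},\qquad C_\varepsilon=\{|z-\xi|=r+\varepsilon\},\qquad D_\varepsilon=D(\xi,r+\varepsilon).$$
With locally uniform convergence $X$ is a Fréchet space. By the maximum principle $|f|\le\max_{C_\varepsilon}|f|$ outside $D_\varepsilon$, so the topology of $X$ is given by the norms $\max_{C_\varepsilon}|f|$. These increase as $\varepsilon\downarrow0$, and only small $\varepsilon$ matter.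

**Proposition 1 (the easy case).** There is $f\in X$ whose restriction to $\Omega=\Delta^c$ belongs to $\mathcal U(\Delta^c,0)$.

The proof rests on three lemmas, stated so that they can be used again later.

**Lemma 1 (Baire step).** Let $\mathcal X$ be a Fréchet space of functions holomorphic near $0$ on which each $f\mapsto f^{(n)}(0)$ is continuous, and let $K\subset\mathbb C$ be compact. Suppose that for every polynomial $g$ with coefficients in $\mathbb Q+i\mathbb Q$ and all $j,m\in\mathbb N$ the set
$$\mathcal G(g,j,m)=\bigcup_{N\ge m}\{f\in\mathcal X:\max_K|S_Nf-g|<1/j\}$$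
is dense in $\mathcal X$. Then the set $\mathcal G$ of all $f\in\mathcal X$ such that for every polynomial $g$ there are $N_1<N_2<\dots$ with $S_{N_k}f\to g$ uniformly on $K$ is a dense $G_\delta$ in $\mathcal X$.

*Proof.* Each $\mathcal G(g,j,m)$ is open, because $f\mapsto S_Nf|_K$ is continuous into $C(K)$. There are countably many of them, so by Baire their intersection is a dense $G_\delta$. The intersection equals $\mathcal G$. Clearly $\mathcal G$ is contained in it. Conversely, let $f$ lie in the intersection and let $g$ be any polynomial. Choose polynomials $g_k$ with coefficients in $\mathbb Q+i\mathbb Q$ and $\max_K|g_k-g|<1/k$. Since $f\in\mathcal G(g_k,k,m)$ for all $m$, we can choose $N_k>N_{k-1}$ with $\max_K|S_{N_k}f-g_k|<1/k$, and then $S_{N_k}f\to g$ uniformly on $K$. $\square$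

**Lemma 2 (duality).** Let $\mathcal X$ be a complex vector space of functions, each continuous on a compact set $L\subset\mathbb C$ and holomorphic near $0$, and let $K\subset\mathbb C$ be compact. Let $f_0\in\mathcal X$, let $g$ be a polynomial, and let $\delta>0$. Suppose that for infinitely many $N$ no $F\in\mathcal X$ satisfies both $\max_L|F-f_0|<\delta$ and $\max_K|S_NF-g|<\delta$. Then there are an infinite set $\mathcal N\subset\mathbb N$ and complex measures $\mu_N$ on $L$, $\nu_N$ on $K$ ($N\in\mathcal N$), with $\|\mu_N\|+\|\nu_N\|\le1$, such that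
$$\int F\,d\mu_N+\int S_NF\,d\nu_N=0\quad(F\in\mathcal X),\qquad\Bigl|\int f_0\,d\mu_N+\int g\,d\nu_N\Bigr|\ge\delta,\tag{3}$$
and $\mu_N\to\mu$, $\nu_N\to\nu$ weak* as $N\to\infty$ in $\mathcal N$. In particular
$$\Bigl|\int f_0\,d\mu+\int g\,d\nu\Bigr|\ge\delta.\tag{4}$$

*Proof.* For such an $N$, the set $\{(F|_L,S_NF|_K):F\in\mathcal X\}$ is a subspace of $C(L)\times C(K)$. In the norm $\max(\|u\|_L,\|v\|_K)$ the point $(f_0,g)$ has distance at least $\delta$ from it. By Hahn–Banach some functional of norm $1$ vanishes on the subspace and has modulus at least $\delta$ at $(f_0,g)$. By Riesz it is $(u,v)\mapsto\int u\,d\mu_N+\int v\,d\nu_N$, and its norm is $\|\mu_N\|+\|\nu_N\|$. Since $C(L)$ and $C(K)$ are separable, a subsequence converges weak*. $\square$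

**Lemma 3 (testing with $F_w$).** In the situation of Lemma 2 let $D$ be a domain with $0\notin D$ and $D\cap L=\emptyset$, and let $A\subset D$ have an accumulation point in $D$. Suppose $F_w\in\mathcal X$ for $w\in A$. Then for $N\in\mathcal N$ and $w\in D\setminus K$
$$\hat\mu_N(w)+\hat\nu_N(w)=\int_K\Bigl(\frac zw\Bigr)^{N+1}\frac{d\nu_N(z)}{w-z}.\tag{5}$$

*Proof.* Insert $F_w$, $w\in A$, in (3), use the first form in (1), and multiply by $w^{N+1}$:
$$w^{N+1}\hat\mu_N(w)+\int\sum_{n=0}^Nw^{N-n}z^n\,d\nu_N(z)=0.$$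
The left side is holomorphic on $D$, since $\mu_N$ lives on $L$ and the second term is a polynomial in $w$. So it vanishes on all of $D$. For $w\in D\setminus K$ the sum is $\frac{w^{N+1}-z^{N+1}}{w-z}$; divide by $w^{N+1}$. $\square$

**Lemma 4 (density for the disc).** Let $\varepsilon>0$ with $0\notin\bar D(\xi,r+\varepsilon)$, let $f_0\in X$, let $g$ be a polynomial and $\delta>0$. For all large $N$ there is $F\in X$ with $\max_{C_\varepsilon}|F-f_0|<\delta$ and $\max_\Delta|S_NF-g|<\delta$.

*Proof.* If not, apply Lemma 2 with $\mathcal X=X$, $L=C_\varepsilon$, $K=\Delta$.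

**Step 1: the transforms cancel near $\Delta$.** For $w\in D(\xi,r)$ we have $F_w\in X$, so (5) holds for $w\in D_\varepsilon\setminus\Delta$. Let $V=\{w\in D_\varepsilon:|w|>\tau\}$. It is open, disjoint from $\Delta$, and non-empty, since it contains $\xi+(r+\frac\varepsilon2)\frac{\xi}{|\xi|}$. For $w\in V$ the right side of (5) is at most $(\tau/|w|)^{N+1}/\operatorname{dist}(w,\Delta)\to0$. The left side tends to $\hat\mu(w)+\hat\nu(w)$ by weak* convergence. So $\hat\mu+\hat\nu=0$ on $V$, and hence on the annulus $D_\varepsilon\setminus\Delta$, which is connected.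

**Step 2: gluing.** The function $\hat\nu$ is holomorphic on $\hat{\mathbb C}\setminus\Delta$ and vanishes at $\infty$, while $-\hat\mu$ is holomorphic on $D_\varepsilon$. They agree on $D_\varepsilon\setminus\Delta$, so together they define an entire function that vanishes at $\infty$, that is, $0$. Hence $\hat\nu=0$ off $\Delta$ and $\hat\mu=0$ on $D_\varepsilon$.

**Step 3: contradiction.** By (2), $\int g\,d\nu=0$. For $|z-\xi|>r+\frac\varepsilon2$, Cauchy's formula in the exterior and $f_0(\infty)=0$ give
$$f_0(z)=-\frac1{2\pi i}\int_{|w-\xi|=r+\varepsilon/2}\frac{f_0(w)}{w-z}\,dw.\tag{6}$$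
Integrating over $C_\varepsilon$ against $\mu$ and using Fubini, $\int f_0\,d\mu=-\frac1{2\pi i}\int_{|w-\xi|=r+\varepsilon/2}f_0\,\hat\mu\,dw=0$. This contradicts (4). $\square$

*Proof of Proposition 1.* By Lemma 4, with $\varepsilon$ arbitrarily small, every $\mathcal G(g,j,m)$ with $\mathcal X=X$, $K=\Delta$ is dense. The Taylor coefficients at $0$ are continuous on $X$. Lemma 1 gives a dense set of $f$ as required. $\square$

What changes if $\Omega^c$ has one more point, and then many more?

## One extra point and the mass left over by gluing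

Let $\xi_0\in\mathbb C$ and
$$\Omega=\bigl(\bar D(\xi,r)\cup\{\xi_0\}\bigr)^c,\qquad 0\in\Omega,\quad\xi_0\notin\bar D(\xi,r),$$
so $|\xi|>r$ and $\xi_0\ne0$. Is $\mathcal U(\Omega,0)\ne\emptyset$? This question is posed in "Taylor Series, Universality And Potential Theory" as a test case for triply connected domains. There the answer is recorded as YES if $|\xi_0|\ge|\xi|+r$ (Costakis and Vlachou 2006, Tsirivas and Vlachou 2010) and NO if $|\xi_0|<\sqrt{|\xi|^2-r^2}$ (Gardiner and Tsirivas 2010, Gardiner 2012), and the range in between is left as a question. Recall $R=\sqrt{|\xi|^2-r^2}$ and $\tau=|\xi|+r$.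

**Theorem A.** If $\sqrt{|\xi|^2-r^2}\le|\xi_0|<|\xi|+r$, then $\mathcal U(\Omega,0)\ne\emptyset$. Thus the answer is YES in the whole range, including the critical radius $|\xi_0|=R$. Indeed $\mathcal U(\Omega,0)$ contains restrictions to $\Omega$ of functions holomorphic on $\hat{\mathbb C}\setminus\bar D(\xi,r)$, that is, holomorphic even at $\xi_0$.

Together with the known cases: $\mathcal U(\Omega,0)\ne\emptyset$ if and only if $|\xi_0|\ge\sqrt{|\xi|^2-r^2}$.

The sensible first attempt is to repeat Lemma 4 with $\Delta$ replaced by $\mathcal K=\Delta\cup\{\xi_0\}$. Let $|\xi_0|<\tau$ and take $\varepsilon$ with $0,\xi_0\notin\bar D(\xi,r+\varepsilon)$. Step 1 survives word for word: $\max_{\mathcal K}|z|=\tau$, so $\hat\mu+\hat\nu=0$ on $D_\varepsilon\setminus\Delta$. Step 2 breaks. With $c=\nu(\{\xi_0\})$, the transform $\hat\nu$ has the singular part $\frac c{w-\xi_0}$ at $\xi_0$, and gluing only shows that $\hat\nu(w)-\frac c{w-\xi_0}$ off $\Delta$ and $-\hat\mu(w)-\frac c{w-\xi_0}$ on $D_\varepsilon$ form an entire function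 vanishing at $\infty$. So
$$\hat\nu(w)=\frac c{w-\xi_0}\ \text{ off }\mathcal K,\qquad\hat\mu(w)=-\frac c{w-\xi_0}\ \text{ on }D_\varepsilon.$$
By (2), $\int g\,d\nu=c\,g(\xi_0)$, and by (6), used as in Step 3, $\int f_0\,d\mu=-c\,f_0(\xi_0)$. Inequality (4) becomes
$$|c|\,|g(\xi_0)-f_0(\xi_0)|\ge\delta,\tag{7}$$
which is no contradiction unless $c=0$. So the whole problem is one number. The limit pair $(\mu,\nu)$ says that when $F$ is controlled on $C_\varepsilon$ and $S_NF$ on $\Delta$, then $S_NF(\xi_0)$ may be forced to be close to $F(\xi_0)$. Is it?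

## The circle $|z|=R$ and a function of modulus one

Compare $S_NF-F$, which has a zero of order at least $N+1$ at $0$ and a pole of order at most $N$ at $\infty$, with the $N$th power of a function that has a simple zero at $0$, a simple pole at $\infty$ and modulus $1$ on a circle. For $0<r'<|\xi|$ put
$$B_{r'}(z)=\frac{z(z-\xi)}{r'^2+\bar\xi(z-\xi)}=\frac{z(z-\xi)}{\bar\xi(z-\eta')},\qquad\eta'=\xi-\frac{r'^2}{\bar\xi}.$$
Here $|\eta'-\xi|=r'^2/|\xi|<r'$. So outside $D(\xi,r')$ the function $B_{r'}$ has a simple zero at $0$, a simple pole at $\infty$, and no other zero or pole.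

**Lemma 5.** For $z\in\mathbb C$,
$$|z|^2|z-\xi|^2-\bigl|r'^2+\bar\xi(z-\xi)\bigr|^2=\bigl(|z-\xi|^2-r'^2\bigr)\bigl(|z|^2-|\xi|^2+r'^2\bigr).\tag{8}$$
Hence $|B_{r'}|=1$ on $|z-\xi|=r'$, and for $|z-\xi|>r'$ the number $\log|B_{r'}(z)|$ has the sign of $|z|-\sqrt{|\xi|^2-r'^2}$.

*Proof.* Put $u=z-\xi$ and $x=\mathrm{Re}\,\bar\xi u$. Then $|z|^2=|u|^2+2x+|\xi|^2$ and $|r'^2+\bar\xi u|^2=r'^4+2r'^2x+|\xi|^2|u|^2$. The left side of (8) is $|u|^4-r'^4+2x(|u|^2-r'^2)=(|u|^2-r'^2)(|u|^2+r'^2+2x)$, and the last factor is $|z|^2-|\xi|^2+r'^2$. $\square$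

**Example.** Let $\xi=2$, $r=1$, so $R=\sqrt3$ and $B_1(z)=\frac{z(z-2)}{2z-3}$. At $z=i$ we get $|B_1|^2=\frac{1\cdot5}{13}<1$. At $z=\sqrt3\,i$ we get $\frac{3\cdot7}{21}=1$. At $z=2i$ we get $\frac{4\cdot8}{25}>1$.

**The obstruction is real when $|\xi_0|<R$.** Let $f\in X$, $p=S_Nf$, and suppose $|f|\le M$ on $C_\varepsilon$ and $|p|\le M$ on $\Delta$. The function $p(z)/(z-\xi)^N$ is holomorphic outside $\Delta$, also at $\infty$, and is at most $M/r^N$ in modulus on $\partial\Delta$. So $|p|\le M(1+\varepsilon/r)^N$ on $C_\varepsilon$. The function $(p-f)/B_{r+\varepsilon}^N$ is holomorphic outside $D_\varepsilon$, including the points $0$ and $\infty$, and is at most $2M(1+\varepsilon/r)^N$ in modulus on $C_\varepsilon$. By the maximum principle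
$$|S_Nf(\xi_0)-f(\xi_0)|\le2M\bigl((1+\varepsilon/r)\,|B_{r+\varepsilon}(\xi_0)|\bigr)^N.\tag{9}$$
If $|\xi_0|<R$ then $|B_r(\xi_0)|<1$ by Lemma 5, so for small $\varepsilon$ the base in (9) is less than $1$. If now $S_{N_k}f\to g$ uniformly on $\mathcal K$, then one $M$ serves all $k$, and (9) gives $g(\xi_0)=f(\xi_0)$. This cannot hold both for $g=0$ and for $g=1$. So no member of $X$ is universal for $\Omega$ in this case. (Functions singular at $\xi_0$ are treated below, in the proof of Theorem B.)

When $|B(\xi_0)|>1$ the estimate (9) says nothing. That suggests taking $B^N$ itself, up to a bounded factor, as the difference $p-f$.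

## Splitting $B^N$ into a polynomial and a tail

Let us do $N=1$ by hand for $\xi=2$, $r'=1$, $\eta'=\frac32$, with the extra factor $\frac z{z-\eta'}$ that raises the zero at $0$ to order $N+1$. With $v=z-\frac32$,
$$B_1(z)\frac z{z-\frac32}=\frac{z^2(z-2)}{2v^2}=\frac v2+\frac54+\frac3{8v}-\frac9{16v^2}=p-f,\qquad p=\frac{z+1}2,\quad f=-\frac3{8v}+\frac9{16v^2}.$$
Since $p-f$ has a double zero at $0$, $p$ must be $S_1f$. Indeed at $v=-\frac32$ we find $f=\frac14+\frac14=\frac12$ and $f'=\frac3{8v^2}-\frac9{8v^3}=\frac16+\frac13=\frac12$.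

At the critical radius $|\xi_0|=R$ we have $|B_r(\xi_0)|=1$ and the powers do not grow. The cure is to use a slightly larger circle: $\sqrt{|\xi|^2-r'^2}<R$ as soon as $r'>r$.

**Lemma 6 (a peak at $\xi_0$).** Let $|\xi_0|\ge R$ and $0,\xi_0\notin\bar D(\xi,r+\varepsilon)$. For all large $N$ there are $F_N\in X$ with $F_N\to0$ uniformly on $C_\varepsilon$, $S_NF_N\to0$ uniformly on $\Delta$, and $S_NF_N(\xi_0)=1$.

*Proof.* **Step 1: choice of the circle.** Since $r^2/|\xi|<r$, we can fix $s\in(0,\varepsilon)$ such that $r'=r+s$ satisfies $r'^2/|\xi|<r$, so that $\eta'\in D(\xi,r)$. Also $r'<r+\varepsilon<|\xi|$. Put $B=B_{r'}$ and $\Gamma'=C_s$. Then $|B|=1$ on $\Gamma'$. Since $|\xi_0-\xi|>r'$ and $|\xi_0|\ge R>\sqrt{|\xi|^2-r'^2}$, Lemma 5 gives $|B(\xi_0)|>1$.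

**Step 2: the splitting.** Let $\Psi_N(z)=B(z)^N\frac z{z-\eta'}$. It is rational, has a zero of order $N+1$ at $0$ (note $\eta'\ne0$), a pole of order $N$ at $\infty$, and its only other pole is $\eta'$. By partial fractions $\Psi_N=p_N-f_N$, with $p_N$ a polynomial of degree at most $N$ and $f_N$ a polynomial in $\frac1{z-\eta'}$ without constant term. So $f_N\in X$, and $p_N-f_N=O(z^{N+1})$ at $0$ means $p_N=S_Nf_N$.

**Step 3: bounds independent of $N$.** By Cauchy's formula, $\frac1{2\pi i}\int_{\Gamma'}\frac{\Psi_N(\zeta)}{\zeta-z}d\zeta$ equals $p_N(z)$ for $z$ inside $\Gamma'$, because $f_N$ is holomorphic outside and vanishes at $\infty$, so it contributes $0$. For $z$ outside $\Gamma'$ it equals $f_N(z)$: the polynomial contributes $0$, and $-f_N$ contributes $-(-f_N(z))$ by the exterior formula. On $\Gamma'$ we have $|\Psi_N|=|z/(z-\eta')|$, which is bounded independently of $N$. The distance from $\Gamma'$ to $\Delta$ is $s$, and to $C_\varepsilon\cup\{\xi_0\}$ it is at least $\varepsilon-s$. So $p_N$ on $\Delta$ and $f_N$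 on $C_\varepsilon\cup\{\xi_0\}$ are bounded independently of $N$.

**Step 4: growth at $\xi_0$.** We have $p_N(\xi_0)=\Psi_N(\xi_0)+f_N(\xi_0)$ with $|\Psi_N(\xi_0)|=|B(\xi_0)|^N\bigl|\frac{\xi_0}{\xi_0-\eta'}\bigr|\to\infty$, so $|p_N(\xi_0)|\to\infty$. Put $F_N=f_N/p_N(\xi_0)$. $\square$

## Removing the point mass: Theorem A

**Lemma 7.** Let $R\le|\xi_0|<\tau$ and $0,\xi_0\notin\bar D(\xi,r+\varepsilon)$. Let $f_0\in X$, let $g$ be a polynomial and $\delta>0$. For all large $N$ there is $F\in X$ with $\max_{C_\varepsilon}|F-f_0|<\delta$ and $\max_{\mathcal K}|S_NF-g|<\delta$.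

*Proof.* If not, apply Lemma 2 with $\mathcal X=X$, $L=C_\varepsilon$, $K=\mathcal K$.

**Step 1: $\nu(\{\xi_0\})=0$.** Put $F=F_N$ from Lemma 6 in (3). Since the measures have norm at most $1$, the integral over $C_\varepsilon$ and the integral over $\Delta$ tend to $0$. What remains is $\nu_N(\{\xi_0\})S_NF_N(\xi_0)=\nu_N(\{\xi_0\})$, so $\nu_N(\{\xi_0\})\to0$. As $\xi_0$ is isolated in $\mathcal K$, its indicator function is continuous on $\mathcal K$, so $\nu(\{\xi_0\})=0$ and $\nu$ lives on $\Delta$.

**Step 2: cancellation near $\Delta$.** By Lemma 3 with $A=D(\xi,r)$, $D=D_\varepsilon$, formula (5) holds for $w\in D_\varepsilon\setminus\Delta$ (recall $\xi_0\notin D_\varepsilon$). On $V=\{w\in D_\varepsilon:|w|>\tau\}$, which is non-empty, open and disjoint from $\mathcal K$, its right side is at most $(\tau/|w|)^{N+1}/\operatorname{dist}(w,\mathcal K)\to0$, because $|\xi_0|<\tau$ gives $\max_{\mathcal K}|z|=\tau$. So $\hat\mu+\hat\nu=0$ on $V$, hence on the connected set $D_\varepsilon\setminus\Delta$.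

**Step 3: conclusion.** By Step 1, $\hat\nu$ is holomorphic on $\hat{\mathbb C}\setminus\Delta$. So Steps 2 and 3 of Lemma 4 apply unchanged: $\hat\nu=0$ off $\Delta$, $\hat\mu=0$ on $D_\varepsilon$, $\int g\,d\nu=0$, $\int f_0\,d\mu=0$. This contradicts (4). $\square$

*Proof of Theorem A.* By Lemma 7, with $\varepsilon$ arbitrarily small, the sets $\mathcal G(g,j,m)$ with $\mathcal X=X$, $K=\mathcal K$ are dense. Lemma 1 gives a dense $G_\delta$ of functions $f\in X$ whose partial sums approximate every polynomial uniformly on $\mathcal K=\Omega^c$ along a subsequence. For such $f$, $f|_\Omega\in\mathcal U(\Omega,0)$. $\blacksquare$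

## Polar sets, Green functions and the classification

Now replace the disc by a continuum and the point by a polar set. For a positive finite Borel measure $\lambda$ with compact support let $I(\lambda)=\iint\log|z-w|\,d\lambda(z)\,d\lambda(w)$.

**Definition 3.** A set $A\subset\mathbb C$ is polar if $I(\lambda)=-\infty$ for every non-zero such $\lambda$ with compact support in $A$. The capacity of a compact set $Q$ is $c(Q)=\sup e^{I(\lambda)}$ over Borel probability measures on $Q$, so a compact set is polar exactly when its capacity is $0$.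

A countable set is polar, because a measure on it has an atom. A segment of length $\ell$ has capacity $\ell/4$ and is not polar. We use the following facts (T. Ransford, *Potential Theory in the Complex Plane*, §§3.6, 5.2–5.5).

* **(P1)** A relatively closed polar subset of a domain does not disconnect it, and is removable for bounded harmonic functions.
* **(P2)** Conformal images of polar sets are polar. Lipschitz images of compact polar sets have capacity $0$, and a compact subset of $\mathbb R$ of capacity $0$ has length $0$. Consequence, from the Lipschitz map $z\mapsto|z-c|$: if $A$ is polar and a countable union of compact sets, then for almost every $\rho$ the circle $|z-c|=\rho$ misses $A$.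
* **(P3)** For a non-empty compact polar set $Q$ there are monic polynomials $P_m$ of degree $m$ with all zeros in $Q$ and $\|P_m\|_Q^{1/m}\to0$, where $\|P\|_Q=\max_Q|P|$ (Fekete polynomials). If $Q=\{x_1,\dots,x_n\}$ is finite one can take $P_m=(z-x_1)^{m-n}\prod_i(z-x_i)$ for $m\ge n$, which vanishes on $Q$.

**Definition 4.** Let $Y\subset\hat{\mathbb C}$ be a domain with a conformal map $\varphi$ onto the unit disc $\mathbb D$. Its Green function is $G(z,y)=\log\left|\frac{1-\overline{\varphi(y)}\varphi(z)}{\varphi(z)-\varphi(y)}\right|$. It does not depend on $\varphi$, is positive and harmonic off $y$, tends to $0$ at $\partial Y$, and equals $-\log|z-y|+O(1)$ at $y\ne\infty$, respectively $\log|z|+O(1)$ at $y=\infty$.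

**Example.** For $Y=\hat{\mathbb C}\setminus\bar D(\xi,r)$ with $|\xi|>r$ take $\varphi(z)=\frac r{z-\xi}$. Then
$$G(z,\infty)=\log\left|\frac{z-\xi}r\right|,\qquad G(z,0)=\log\left|\frac{r^2+\bar\xi(z-\xi)}{rz}\right|,$$
so $G(z,\infty)-G(z,0)=\log\left|\frac{z(z-\xi)}{r^2+\bar\xi(z-\xi)}\right|=\log|B_r(z)|$.

**Theorem B.** Let $K\subset\mathbb C\setminus\{0\}$ be compact. Let $K_0\subset K$ be compact, connected, with more than one point and $\mathbb C\setminus K_0$ connected, and suppose $E:=K\setminus K_0$ is polar. Put $\Omega=\mathbb C\setminus K$, and let $G$ be the Green function of $Y:=\hat{\mathbb C}\setminus K_0$. The following are equivalent: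

* (a) $\mathcal U(\Omega,0)\ne\emptyset$;
* (b) $G(z,\infty)\ge G(z,0)$ for all $z\in E$;
* (c) $\mathcal U(\Omega,0)$ is a dense $G_\delta$ subset of $H(\Omega)$.

**Corollary.** If $K_0=\bar D(\xi,r)$ and $E$ is polar (e.g. any finite set), then $\mathcal U(\Omega,0)\ne\emptyset$ if and only if $|z|\ge R$ for every $z\in E$, and then $\mathcal U(\Omega,0)$ is residual in $H(\Omega)$.

*Proof of the Corollary from Theorem B.* By the Example and Lemma 5, outside $\bar D(\xi,r)$ the difference $G(z,\infty)-G(z,0)$ has the sign of $|z|-R$. So (b) says $|z|\ge R$ on $E$. $\square$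

In particular, for the test domains $\mathcal U(\Omega,0)\ne\emptyset$ if and only if $|\xi_0|\ge R$, and then it is residual in $H(\Omega)$.

**Normalization.** The set $E$ is relatively closed in $Y$, and it is a countable union of compact sets, being relatively open in $K$. By (P1), $\Omega$ and $\hat{\mathbb C}\setminus K$ are connected. So, as noted at the start, $f\in\mathcal U(\Omega,0)$ if and only if every polynomial is a uniform limit on $K$ of some subsequence $S_{N_k}f$. The domain $Y$ is simply connected. Composing a Riemann map with a disc automorphism that takes the hyperbolic midpoint of the two images to $0$ and rotates, choose a conformal $\varphi:Y\to\mathbb D$ with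
$$\varphi(0)=a:=-i\kappa,\qquad\varphi(\infty)=b:=i\kappa,\qquad0<\kappa<1.$$
For $\kappa<t<1$ put $Y_t=\varphi^{-1}(|w|<t)$ and $\Gamma_t=\varphi^{-1}(|w|=t)$. By (P2), $\Gamma_t\cap E=\emptyset$ for almost every $t$. When this holds, $E\cap Y_t$ is compact: it equals $K\setminus\bigl(K_0\cup\varphi^{-1}(|w|>t)\bigr)$, and the removed set is open, because its complement in $\hat{\mathbb C}$ is the compact set $\varphi^{-1}(|w|\le t)$.

**Condition (b) in the disc.** Let $h_0=G(\cdot,\infty)-G(\cdot,0)$, viewed as a function of $w=\varphi(z)$. Since $a=\bar b$, it is odd under $w\mapsto\bar w$, hence $0$ on $\mathbb R$. On the upper half of $\mathbb D$ it is harmonic except for a pole $+\infty$ at $b$ and has boundary values $0$, so it is positive there, and negative on the lower half. Thus (b) is equivalent to $\varphi(E)\subset\{\mathrm{Im}\,w\ge0\}$.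

**Splitting.** By the Laurent decomposition each $f\in H(\Omega)$ is uniquely $f=f_*+e$ with $e$ entire and
$$f_*\in X_1:=\{F\in H(\hat{\mathbb C}\setminus K):F(\infty)=0\}.$$

## Necessity: (a) implies (b)

We follow (9), but $f_*$ may now be singular on $E$. The remedy is that a polar set is invisible to bounded harmonic functions.

Let $f=f_*+e\in\mathcal U(\Omega,0)$ and suppose $h_0(y)<0$ for some $y\in E$.

**Step 1: fixing a level and a small circle.** Let $G_t$ be the Green function of $Y_t$, $h_t=G_t(\cdot,\infty)-G_t(\cdot,0)$, and $m_t=\max_{\Gamma_t}G(\cdot,\infty)$. Put $\eta=-h_0(y)/5$ and choose $\rho>0$ with $\bar D(y,\rho)\subset Y\setminus\{0\}$ and $h_0\le-4\eta$ on $\bar D(y,\rho)$. With $w=\varphi(z)$, $h_t=\log\left|\frac{(w-a)(t^2-\bar bw)}{(w-b)(t^2-\bar aw)}\right|$, so as $t\to1$ we have $h_t\to h_0$ uniformly on $\bar D(y,\rho)$, and $m_t\to0$. So we can fix $t$ with $\Gamma_t\cap E=\emptyset$, $\bar D(y,\rho)\subset Y_t$ and $h_t+m_t\le-2\eta$ on $\bar D(y,\rho)$. By (P2) fix $\delta'\in(0,\rho)$ such that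 $J=\partial D(y,\delta')$ misses $E$. None of these choices depends on the polynomial to be approximated.

**Step 2: bounds for the partial sums.** Let $g$ be a polynomial and $S_{N_k}f\to g$ uniformly on $K$, $N_k\uparrow\infty$. Put $p_k=S_{N_k}f_*$. Since $S_Ne\to e$ locally uniformly, $p_k\to g-e$ uniformly on $K$. So $A=\sup_k\max_K|p_k|<\infty$. Moreover
$$|p_k|\le A\,e^{N_kG(\cdot,\infty)}\quad\text{on }Y\cap\mathbb C$$
(Bernstein–Walsh): if $A>0$, the function $\frac1{N_k}\log|p_k|-G(\cdot,\infty)$ is subharmonic on $Y$, being bounded above near $\infty$, and its upper limits at $\partial K_0$ are at most $\frac1{N_k}\log A$ because $G\ge0$. If $A=0$ then $p_k$ vanishes on the infinite set $K_0$, so $p_k=0$.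

**Step 3: a subharmonic function and its boundary values.** Let $E_t=E\cap Y_t$, a compact polar set, and
$$v_k=\tfrac1{N_k}\log|p_k-f_*|-h_t\qquad\text{on }Y_t\setminus E_t,$$
which is connected by (P1). If $p_k\equiv f_*$ there, the estimate in Step 4 is trivial; assume not. Since $p_k-f_*=O(z^{N_k+1})$ and $h_t=\log|z|+O(1)$ at $0$, while $p_k-f_*=O(|z|^{N_k})$ and $h_t=\log|z|+O(1)$ at $\infty$, $v_k$ is bounded above near $0$ and $\infty$, so it is subharmonic across these points. At $\Gamma_t$ we have $h_t\to0$. With $A_t=\max_{\Gamma_t}|f_*|$,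
$$\limsup v_k\le\tfrac1{N_k}\log\bigl(Ae^{N_km_t}+A_t+1\bigr)\le m_t+\tfrac1{N_k}\log(A+A_t+1)\quad\text{at }\Gamma_t.$$
Let $U_0\supset\overline{U_1}$, $U_1\supset\overline{U_2},\dots$ be finite unions of open discs centered on $E_t$, with $\overline{U_0}$ a compact subset of $Y_t\setminus\{0,\infty\}$ and $\bigcap U_j=E_t\subset U_j$ (choose them one after another, with radii tending to $0$). Put $C_0=\sup_{U_0}(G(\cdot,\infty)+|h_t|)<\infty$ and $A_j=\max_{\partial U_j}|f_*|$. Then $v_k\le C_0+\frac1{N_k}\log(A+A_j+1)$ on $\partial U_j$, $j\ge1$.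

**Step 4: the polar set does not count.** Let $\omega_j$ be harmonic on $Y_t\setminus\overline{U_j}$ with boundary values $1$ on $\partial U_j$ and $0$ on $\Gamma_t$. It exists, since every boundary point lies in a non-degenerate continuum outside the open set and is therefore regular. By the maximum principle
$$v_k\le m_t+C_0\,\omega_j+\tfrac1{N_k}\log(A+A_t+A_j+1)\quad\text{on }Y_t\setminus\overline{U_j}.\tag{10}$$
On $Y_t\setminus\overline{U_j}$ we have $\omega_{j+1}\le\omega_j$, by comparison on the boundary. So the $\omega_j$ decrease, locally uniformly on $Y_t\setminus E_t$ by Harnack, to a harmonic function with values in $[0,1]$ and boundary values $0$ on $\Gamma_t$. By (P1) this limit extends harmonically to $Y_t$, so it is $0$. Choose $j$ with $J\cap\overline{U_j}=\emptyset$ and $C_0\omega_j\le\eta/2$ on $J$, and then $k$ large. By (10), $v_k\le m_t+\eta$ on $J$, that is,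
$$|p_k-f_*|\le e^{N_k(h_t+m_t+\eta)}\le e^{-\eta N_k}\to0\quad\text{uniformly on }J.$$

**Step 5: contradiction.** Since $y\in K$,
$$g(y)-e(y)=\lim_kp_k(y)=\lim_k\frac1{2\pi i}\int_J\frac{p_k(z)}{z-y}\,dz=\frac1{2\pi i}\int_J\frac{f_*(z)}{z-y}\,dz.$$
The right side does not depend on $g$. Taking $g=0$ and $g=1$ gives a contradiction. So (a) implies (b).

## Sufficiency: an off-center disc

Assume (b), that is, $\varphi(E)\subset\{\mathrm{Im}\,w\ge0\}$. Compared with Theorem A four things are new. The curves $C_s$ must be replaced by curves defined through $\varphi$. The set $E$ may accumulate at $K_0$. Points of $E$ far out make the right side of (5) large. Finally, for density in $H(\Omega)$ we must approximate functions that are singular on $E$.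

Let $L_0\subset\Omega$ be compact.

**Step 1: cutting $K$ into a near and a far part.** Since $L_0\subset Y$, choose $t\in(\sqrt\kappa,1)$ with $|\varphi|<t$ on $L_0$ and $\Gamma_t\cap E=\emptyset$. As $\varphi(E)$ is relatively closed in $\mathbb D$, there is $t'\in(t,1)$ with $\varphi(E)\cap\{t\le|w|\le t'\}=\emptyset$. Put $q=\frac{t+t'}2$, $c=is$, $W=D(c,q)$, where $s>0$ is so small that
$$t<q-s,\qquad q+s<t',\qquad\frac{q^2}{\kappa+s}-s>1.$$
The last condition can be met because $q^2>t^2>\kappa$. So $\{|w|\le t\}\subset W$ and $\overline W\subset\{|w|<t'\}$. Since $\kappa<\sqrt\kappa<t$, we have $a,b\in W$. Put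
$$\Gamma=\Gamma_t,\quad\gamma=\varphi^{-1}(\partial W),\quad\mathcal D=K_0\cup\varphi^{-1}(t<|w|<1),\quad E_f=E\cap Y_t,\quad K_n=K\setminus E_f$$
($f$ for far, $n$ for near). The complement of $\mathcal D$ in $\hat{\mathbb C}$ is $\varphi^{-1}(|w|\le t)\ni0,\infty$. So $\mathcal D$ is the inside of the Jordan curve $\Gamma$, and $0\notin\overline{\mathcal D}=\mathcal D\cup\Gamma$. The set $E_f$ is compact. The set $K_n=K\setminus Y_t$ is compact and contained in $K_0\cup\varphi^{-1}(|w|>t')$. The inside of the Jordan curve $\gamma$ is $K_0\cup\varphi^{-1}(\mathbb D\setminus\overline W)$, so it contains $K_n$. The sets $E_f$, $\Gamma$, $\{0,\infty\}$ lie outside $\gamma$, in $\varphi^{-1}(W)$, and $\gamma\subset\mathcal D$.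

**Step 2: the function $\beta$.** Let
$$B(w)=\frac{(w-a)\bigl(q^2-\overline{(b-c)}(w-c)\bigr)}{(w-b)\bigl(q^2-\overline{(a-c)}(w-c)\bigr)},\qquad\beta=B\circ\varphi.$$
With $g_W$ the Green function of $W$, $\log|B|=g_W(\cdot,b)-g_W(\cdot,a)$ on $W$, and $|B|=1$ on $\partial W$. The pole of $B$ other than $b$ is $c+q^2/\overline{(a-c)}=i\bigl(s-\frac{q^2}{\kappa+s}\bigr)$, which has modulus greater than $1$. The zero other than $a$, if there is one, is the reflection of $b$ in $\partial W$ and lies outside $\overline W$. So $\beta$ is holomorphic on $Y\setminus\{\infty\}$, with a simple pole at $\infty$, a simple zero at $0$, and no other zero on or outside $\gamma$. Also $|\beta|=1$ on $\gamma$.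

**Step 3: $|\beta|>1$ on $E_f$.** For real $x\in W$ we have $|x-a|=|x-b|$. From $\overline{(b-c)}=-i(\kappa-s)$ and $\overline{(a-c)}=i(\kappa+s)$,
$$q^2-\overline{(b-c)}(x-c)=q^2-s^2+s\kappa+i(\kappa-s)x,\qquad q^2-\overline{(a-c)}(x-c)=q^2-s^2-s\kappa-i(\kappa+s)x.$$
So the sign of $\log|B(x)|$ is that of
$$\bigl[(q^2-s^2+s\kappa)^2+x^2(\kappa-s)^2\bigr]-\bigl[(q^2-s^2-s\kappa)^2+x^2(\kappa+s)^2\bigr]=4s\kappa(q^2-s^2-x^2)>0,$$
since $x\in W$ means $x^2+s^2<q^2$. On $W\cap\{\mathrm{Im}\,w>0\}$, $\log|B|$ is harmonic except for the pole $+\infty$ at $b$, with boundary values $0$ on $\partial W$ and positive on $\mathbb R\cap W$. So it is positive there. As $\varphi(E_f)\subset W\cap\{\mathrm{Im}\,w\ge0\}$, the claim follows.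

The shift is what makes this strict. For $s=0$ the difference is $0$, and $|B|=1$ on the real axis, where $\varphi(E)$ may have points. In the disc case the circle $C_{s'}$ is the level set $G(z,\infty)=\log(1+s'/r)$, so $\varphi(C_{s'})$ is $|w-b|=\varrho|1-\bar bw|$ with $\varrho=\frac r{r+s'}$. This is a circle with center $\frac{1-\varrho^2}{1-\varrho^2\kappa^2}\,b$, off-center in the direction of $b$ as well.

**Step 4: a neighborhood of $E_f$.** By Step 3 and compactness there are $\eta>0$ and a finite union $U$ of open discs centered at points of $E_f$ with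
$$E_f\subset U,\qquad\overline U\subset\mathbb C\setminus(\overline{\mathcal D}\cup\{0\}\cup L_0),\qquad|\beta|\ge e^\eta\text{ on }\overline U$$
($U=\emptyset$ if $E_f=\emptyset$; then everything about $E_f$ below is void). Put $L=\Gamma\cup\partial U$. Then $L\cap K=\emptyset$ and $K\subset\mathcal D\cup U$. By the maximum principle, for $F\in X_1$,
$$|F|\le\max_L|F|\quad\text{on }\hat{\mathbb C}\setminus(\mathcal D\cup U)\supset L_0.\tag{11}$$

**Claim.** Given $f_0\in X_1$, a polynomial $g$ and $\delta>0$, for all large $N$ there is $F\in X_1$ with $\max_L|F-f_0|<\delta$ and $\max_K|S_NF-g|<\delta$.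

**The Claim implies (c).** Let $f_0=u_0+e_0\in H(\Omega)$ with $u_0\in X_1$ and $e_0$ entire, let $g$ be a polynomial and $\delta>0$. Choose a polynomial $g_1$ with $|g-e_0-g_1|<\delta$ on $K$ (a Taylor polynomial of $g-e_0$). For large $N$ we have $|S_Ne_0-e_0|<\delta$ on $K$, and by the Claim with (11) there is $F\in X_1$ with $|F-u_0|<\delta$ on $L_0$ and $|S_NF-g_1|<\delta$ on $K$. Then $f=F+e_0$ satisfies $|f-f_0|<\delta$ on $L_0$ and
$$|S_Nf-g|\le|S_NF-g_1|+|S_Ne_0-e_0|+|g_1+e_0-g|<3\delta\quad\text{on }K.$$
Since $L_0$, $\delta$ and the lower bound for $N$ are arbitrary, all sets $\mathcal G(g,j,m)$ with $\mathcal X=H(\Omega)$ are dense, and by Lemma 1 $\mathcal U(\Omega,0)$ is a dense $G_\delta$ in $H(\Omega)$. This is (c), and (c) trivially implies (a). It remains to prove the Claim.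

## Functions with prescribed partial sums on the far part

**Step 5: building blocks.** *Purpose: the analogue of the splitting of $B^N$.* Let $k$ be holomorphic on $\mathbb D$ except for finitely many poles in $\varphi(E_f)$, and let
$$\Psi=\beta^N(\varphi-a)(k\circ\varphi).$$
It has a zero of order at least $N+1$ at $0$, a pole of order at most $N$ at $\infty$, and other poles only in $E_f$. Let $-F_2$ be the sum of its principal parts at the poles in $E_f$, and let $p$ be the principal part at $\infty$ plus the constant for which $F_1:=p-F_2-\Psi$ vanishes at $\infty$. So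
$$\Psi=p-F_1-F_2,\qquad\deg p\le N,\qquad F_1\in H(Y),\quad F_1(\infty)=0.$$
Then $F=F_1+F_2\in X_1$, and $p-F=O(z^{N+1})$ at $0$ gives $p=S_NF$. Consider $\frac1{2\pi i}\int_\gamma\frac{\Psi(\zeta)}{\zeta-z}d\zeta$. For $z$ inside $\gamma$, $p$ and $F_2$ are holomorphic inside and on $\gamma$, and $F_1$ is holomorphic outside and vanishes at $\infty$, so the integral is $p(z)-F_2(z)$. For $z$ outside $\gamma$ the contributions of $p$ and $F_2$ are $0$ and that of $-F_1$ is $F_1(z)$. Since $|\beta|=1$ on $\gamma$, $|\varphi-a|\le2$, and $K_n$ and $L\cup\overline U$ have positive distance from $\gamma$, there is $c_1$ independent of $N$ and $k$ with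
$$\max_{K_n}|p-F_2|+\max_{L\cup\overline U}|F_1|\le c_1\max_{\partial W}|k|.\tag{12}$$

**Step 6: prescribing $S_NF$ on $E_f$ unnoticed elsewhere.** *Let $T_N$ be holomorphic on $U$ with $\sup_U|T_N\beta^{-N}|=O(e^{-\theta_0N})$ for some $\theta_0>0$. Then there are $F_N\in X_1$ with $F_N\to0$ uniformly on $L$, $S_NF_N\to0$ uniformly on $K_n$, and $S_NF_N-T_N\to0$ uniformly on $E_f$.*

If $E_f=\{\lambda\}$, take in Step 5 the constant $k=T_N(\lambda)\beta(\lambda)^{-N}(\varphi(\lambda)-a)^{-1}$; this is the argument of Lemma 6. In general we need polynomials that are small on $\mathbb D$ and equal, up to an error smaller than every exponential, to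
$$k_N=\bigl(T_N\beta^{-N}(\varphi-a)^{-1}\bigr)\circ\varphi^{-1}$$
on $Q=\varphi(E_f)$. The set $Q$ is compact and polar by (P2). The function $k_N$ is holomorphic on $\varphi(U)$ and $O(e^{-\theta_0N})$ there, because $0\notin\overline U$ keeps $\varphi-a$ away from $0$.

Let $\sigma$ be a cycle in $\varphi(U)\setminus Q$ with index $1$ about points of $Q$ and $0$ about points off $\varphi(U)$, and let $d=\min(1,\operatorname{dist}(\sigma,Q))$. Take $\theta>0$ with $\theta\log(2/d)<\theta_0/2$, put $m=\lceil\theta N\rceil$, take $P=P_m$ from (P3), and let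
$$\Phi_N(w)=\frac1{2\pi i}\int_\sigma k_N(\zeta)\,\frac{P(\zeta)-P(w)}{(\zeta-w)P(\zeta)}\,d\zeta,$$
a polynomial in $w$.

*Smallness on $\mathbb D$.* For $\zeta\in\sigma$, $|P(\zeta)|\ge d^m$, since $P$ is monic with zeros in $Q$. On $\mathbb D$, $|P'|\le m2^{m-1}$, so $|P(\zeta)-P(w)|\le m2^{m-1}|\zeta-w|$ for $w\in\mathbb D$. Hence $\sup_{\mathbb D}|\Phi_N|=O\bigl(e^{-\theta_0N}m(2/d)^m\bigr)$. Since $(2/d)^m\le(2/d)\,e^{\theta_0N/2}$, this tends to $0$.

*Accuracy on $Q$.* For $w\in Q$, Cauchy's formula for $k_N(w)$ gives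
$$k_N(w)-\Phi_N(w)=\frac1{2\pi i}\int_\sigma\frac{k_N(\zeta)P(w)}{(\zeta-w)P(\zeta)}\,d\zeta=O\bigl(\|P_m\|_Q\,d^{-m-1}\bigr)=O(e^{-AN})\quad\text{for every }A,$$
because $\|P_m\|_Q^{1/m}\to0$ and $m\ge\theta N$.

Use Step 5 with $k=\Phi_N$. There are no poles, so $F_2=0$. By (12), $p=S_NF\to0$ on $K_n$ and $F=F_1\to0$ on $L\cup\overline U$. On $E_f$,
$$p-T_N=\Psi+F_1-T_N=\beta^N(\varphi-a)\,(\Phi_N-k_N)\circ\varphi+F_1\to0,$$
taking $A>\log\max_{E_f}|\beta|$. So $F_N=F$ is as required.

**Step 7: functions with poles on $E_f$.** *For $\lambda\in E_f$ and $j\ge1$ there are $F_N\in X_1$ with, uniformly, $F_N\to(\lambda-z)^{-j}$ on $L$, $S_NF_N\to(\lambda-z)^{-j}$ on $K_n$, and $S_NF_N\to0$ on $E_f$.*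

Let $k_N(w)=\sum_{i=1}^jc_{i,N}(w-\varphi(\lambda))^{-i}$ be the principal part at $\varphi(\lambda)$ of $-(\lambda-z)^{-j}\beta^{-N}(\varphi-a)^{-1}$ as a function of $w=\varphi(z)$. Computing $c_{i,N}$ by Cauchy's formula on a small circle about $\varphi(\lambda)$ inside $\varphi(U)$, where $|\beta|\ge e^\eta$, we get $c_{i,N}=O(e^{-\eta N})$. In Step 5 with $k=k_N$, the function $\Psi+(\lambda-z)^{-j}$ is holomorphic at $\lambda$, so $F_2=(\lambda-z)^{-j}$. By (12), $p-(\lambda-z)^{-j}\to0$ on $K_n$ and $F_1\to0$ on $L\cup\overline U$. So $F_1+F_2$ behaves as required on $L$ and $K_n$; only $p$ on $E_f$ must be corrected. On $\partial U$,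
$$p\,\beta^{-N}=(\varphi-a)\,k_N\circ\varphi+\beta^{-N}\bigl(F_1+(\lambda-z)^{-j}\bigr)=O(e^{-\eta N}),$$
because $\partial U$ has positive distance from $\lambda$. As $p\beta^{-N}$ is holomorphic on $U$ and continuous on $\overline U$, the bound holds on $U$. Apply Step 6 to $T_N=-p$, with $\theta_0=\eta$, and add the resulting functions to $F_1+F_2$.

## The duality argument with near and far parts

**Step 8: set-up.** Suppose the Claim fails for infinitely many $N$. Lemma 2 with $\mathcal X=X_1$ gives measures $\mu_N$ on $L$ and $\nu_N$ on $K$ with (3), and limits $\mu,\nu$ with (4). Let $\nu_n,\nu_f$ be the restrictions of $\nu$ to $K_n,E_f$. Both sets are open and closed in $K$, so the restrictions of $\nu_N$ converge weak* to $\nu_n$ and $\nu_f$.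

We note a consequence of Step 6. If $T_N$ is as in Step 6, then inserting its $F_N$ in (3) makes the integrals over $L$ and $K_n$ tend to $0$, and therefore
$$\int_{E_f}T_N\,d\nu_N\to0.\tag{13}$$

**Step 9: the far part of $\nu$ is invisible to polynomials.** For a polynomial $T$, $T_N=T$ is allowed in (13) with $\theta_0=\eta$, as $|\beta|\ge e^\eta$ on $U$. So $\int T\,d\nu_f=0$ for all polynomials $T$. By (2), $\hat\nu_f=0$ near $\infty$, hence on $\mathbb C\setminus E_f$, which is connected by (P1) and contains $\mathcal D$.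

**Step 10: $\hat\mu+\hat\nu_n=0$ on $\mathcal D\setminus K_n$.** We have $F_w\in X_1$ for $w\in K_0$. The domain $\mathcal D$ does not contain $0$, does not meet $L$, and contains the infinite compact set $K_0$. So Lemma 3 with $A=K_0$ and $D=\mathcal D$ gives (5) for $w\in\mathcal D\setminus K$. Let $\tau_1=\max_\gamma|z|$ and $V=\{w\in\mathcal D:|w|>\tau_1\}$. It is open, and non-empty because $\gamma$ lies in the open set $\mathcal D$. It is disjoint from $K$: the set $K_n$ is inside $\gamma$, where $|z|\le\tau_1$, and $E_f\cap\mathcal D=\emptyset$.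

Fix $w\in V$. The integral over $K_n$ in (5) tends to $0$, because $|z|\le\tau_1<|w|$ there. For the integral over $E_f$ put $T_N(z)=\frac{(z/w)^{N+1}}{w-z}$ on $U$, which is holomorphic since $w\in\mathcal D$ and $\overline U\cap\overline{\mathcal D}=\emptyset$. The function $\ell=\log|z|-\log|\beta|$ is harmonic outside $\gamma$, because its singularities at $0$ and $\infty$ cancel, and it equals $\log|z|$ on $\gamma$. So $\ell\le\log\tau_1$ outside $\gamma$, and $|T_N\beta^{-N}|\le C(\tau_1/|w|)^N$ on $U$ with $C$ independent of $N$. By (13), with $\theta_0=\log(|w|/\tau_1)$, the integral over $E_f$ tends to $0$ as well. Hence $\hat\mu(w)+\hat\nu(w)=0$ on $V$, and by Step 9 $\hat\mu+\hat\nu_n=0$ on $V$. Both functions are holomorphic on $\mathcal D\setminus K_n=\varphi^{-1}\bigl(\{t<|w|<1\}\setminus\varphi(E)\bigr)$, which is connected by (P1). So the identity holds there.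

**Step 11: gluing.** The function $\hat\nu_n$ is holomorphic on $\hat{\mathbb C}\setminus K_n$ and vanishes at $\infty$. By Step 10 it continues to $\mathcal D\supset K_n$ as $-\hat\mu$. The result is an entire function vanishing at $\infty$, hence $0$. Thus $\hat\nu_n=0$ off $K_n$, $\hat\mu=0$ on $\mathcal D$, and $\int g\,d\nu_n=0$. With Step 9, $\int g\,d\nu=0$.

**Step 12: $\hat\mu=0$ on $U$.** Insert the functions of Step 7 in (3) and let $N\to\infty$:
$$\int(\lambda-z)^{-j}\,d\mu+\int(\lambda-z)^{-j}\,d\nu_n=0\qquad(\lambda\in E_f,\ j\ge1).$$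
The second integral is a multiple of $\hat\nu_n^{(j-1)}(\lambda)$, and $\lambda\notin K_n$, so it is $0$ by Step 11. The first is a non-zero multiple of $\hat\mu^{(j-1)}(\lambda)$. So all derivatives of $\hat\mu$ at $\lambda$ vanish. Since $L\cap U=\emptyset$, $\hat\mu$ is holomorphic on $U$, and every component of $U$ contains a point of $E_f$. Hence $\hat\mu=0$ on $U$.

**Step 13: contradiction.** Let $\sigma$ be a cycle in $(\mathcal D\cup U)\setminus K$ with index $1$ about points of $K$ and $0$ about points off $\mathcal D\cup U$. Let $z\in L$, so that $\sigma$ has index $0$ about $z$. For a large circle $C$ about $0$ the cycle $C-\sigma$ has index $0$ about points of $K$ and $1$ about $z$, so $f_0(z)=\frac1{2\pi i}\int_C\frac{f_0(w)}{w-z}dw-\frac1{2\pi i}\int_\sigma\frac{f_0(w)}{w-z}dw$. The first integral is $0$ because $f_0(\infty)=0$. Thus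
$$f_0(z)=-\frac1{2\pi i}\int_\sigma\frac{f_0(w)}{w-z}\,dw\quad(z\in L),\qquad\int f_0\,d\mu=-\frac1{2\pi i}\int_\sigma f_0\,\hat\mu\,dw=0,$$
by Fubini and Steps 11 and 12. Together with $\int g\,d\nu=0$ this contradicts (4). The Claim is proved, and with it Theorem B. $\blacksquare$
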